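# Positive solutions of $-\Delta u-\lambda u=f(u)$ without the Ambrosetti–Rabinowitz inequality

## A superlinear lower bound in place of the Ambrosetti–Rabinowitz inequality

The answer one would first guess to the question below is *yes*. Let us say what the question is, why one guesses this, and what simple tests say.

Let $\Omega\subset\mathbb R^N$ be a bounded domain with smooth boundary and outer unit normal $\nu$, let $2^*=2N/(N-2)$ if $N\ge3$ and $2^*=+\infty$ if $N\in\{1,2\}$. Let $\lambda_1$ be the first eigenvalue of $-\Delta$ in $H_0^1(\Omega)$, with first eigenfunction $\varphi_1>0$. For a real parameter $\lambda$ consider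
$$-\Delta u-\lambda u=f(u)\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega. \tag{1}$$
A positive solution is a function $u\in H_0^1(\Omega)$ with $u>0$ a.e. and $\int_\Omega(\nabla u\cdot\nabla\xi-\lambda u\xi)\,dx=\int_\Omega f(u)\xi\,dx$ for all $\xi\in H^1_0(\Omega)$. Only the values of $f$ on $[0,\infty)$ matter. Let $f\in C^1(\mathbb R,\mathbb R)$ satisfy
$$f(0)=f'(0)=0, \tag{2}$$
$$|f(u)|\le C(1+|u|^p)\quad\text{for all }u\in\mathbb R,\ \text{ for some }C>0\text{ and some }1<p<2^*-1. \tag{3}$$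
The result of Ambrosetti and Rabinowitz says: if moreover there is $\mu>2$ such that, for all $u>0$ large enough,
$$0<\mu F(u)\le uf(u),\qquad F(u):=\int_0^uf(t)\,dt, \tag{4}$$
then (1) has at least one positive solution whenever $\lambda<\lambda_1$. Inequality (4) implies
$$f(u)\ge C_1u^{\mu-1}-C_2\quad\text{for all }u\ge0,\ \text{ for some }\mu>2,\ C_1,C_2>0. \tag{5}$$
Indeed, for $u\ge u_0$, (4) says $(\log F)'\ge\mu/u$, so $F(u)\ge F(u_0)(u/u_0)^\mu$ and $f(u)\ge\mu F(u)/u\ge C_1u^{\mu-1}$; on $[0,u_0]$ the function $f$ is bounded. The question, taken from "Noncoercive Elliptic Equations With Subcritical Growth" (http://inf.ucv.ro/~radulescu/articles/dcdss2011.pdf), is whether the existence result remains true when (4) is replaced by (5).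

Condition (5) is really weaker. Take $1<q<p<2^*-1$ and
$$f(t)=(t^+)^q+(t^+)^p\sin^2t .$$
This is $C^1$, satisfies (2), (3), and (5) with $\mu=q+1$. At $t=j\pi$ we have $tf(t)=t^{q+1}$, while
$$F(t)\ge\int_{t/2}^t\tau^p\sin^2\tau\,d\tau\ge\Big(\frac t2\Big)^p\Big(\frac t4-\frac12\Big),$$
so $tf(t)/F(t)\to0$ along $t=j\pi$, and (4) fails for every $\mu>2$.

Why guess yes? Condition (4) controls how $F$ and $f$ are related, which looks like a device. Existence should be decided by the size of $f(t)/t$ relative to $\lambda_1-\lambda$, at $0$ and at infinity, together with the growth bound. If this is right, even (5) is more than needed: $f(t)/t$ need only end up above $\lambda_1-\lambda$. The simplest test is to insert $\xi=\varphi_1$ in the weak equation. For any positive solution,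
$$(\lambda_1-\lambda)\int_\Omega u\varphi_1=\int_\Omega f(u)\varphi_1. \tag{6}$$

*At the threshold.* Let $\lambda<\lambda_1$ and $f(t)=(\lambda_1-\lambda)\,t^3/(1+t^2)$, so that $f(t)/t\to\lambda_1-\lambda$. Since $f(t)<(\lambda_1-\lambda)t$ for $t>0$, (6) is impossible and there is no positive solution.

*At $\lambda\ge\lambda_1$.* Let $f(t)=(t^+)^p$ with $1<p<2^*-1$. The left side of (6) is $\le0$, the right side is $>0$: no positive solution.

So the refined guess sits right at a visible border. It turns out to be correct. For $f\in C^1([0,\infty))$ consider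

* **(H1)** $f(0)=f'(0)=0$.
* **(H2)** If $N\ge3$: $f(t)/t^{2^*-1}\to0$ as $t\to\infty$. If $N=2$: $|f(t)|\le C(1+t^p)$ on $[0,\infty)$ for some $p>1$. If $N=1$: no condition.
* **(H3)** $\liminf_{t\to\infty}f(t)/t>\lambda_1-\lambda$.

**Theorem A.** If $\lambda<\lambda_1$ and (H1)–(H3) hold, then (1) has a positive solution.

Conditions (2) and (3) imply (H1) and (H2). Condition (5) gives $f(t)/t\ge C_1t^{\mu-2}-C_2/t\to\infty$, hence (H3). So *the answer to the question is yes*: for every bounded smooth $\Omega$, every $\lambda<\lambda_1$ and every $f$ with (2), (3), (5), problem (1) has a positive solution.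

**Theorem B (compactness).** Let $N\ge2$, $\lambda\in\mathbb R$, and let (H1)–(H3) hold. For all $k\in\mathbb N$ and $\Lambda>0$, the set of positive solutions $u$ of (1) with Morse index $\le k$ and $\big|\frac12\int(|\nabla u|^2-\lambda u^2)-\int F(u)\big|\le\Lambda$ is bounded in $L^\infty(\Omega)$.

**Proposition C (sharpness).** In Theorem A, "$>$" in (H3) cannot be replaced by "$\ge$"; "$o(t^{2^*-1})$" in (H2) cannot be replaced by "$O(t^{2^*-1})$"; and $\lambda<\lambda_1$ cannot be replaced by $\lambda\le\lambda_1$.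

The first and third parts of Proposition C were just proved: in both examples the remaining hypotheses hold (for $N\ge3$, because $2^*-1>1$ in the first example and $p<2^*-1$ in the second). The second part needs an identity that will also drive the main proof.

## Regularity, Pohozaev's identity, and the critical power

**Fact R (regularity and positivity).** Let $g\in C^1([0,\infty))$ with $|g(t)|\le C(1+t^{2^*-1})$ if $N\ge3$, $|g(t)|\le C(1+t^p)$ for some $p$ if $N=2$, no growth condition if $N=1$. Let $u\in H_0^1(\Omega)$, $u\ge0$, be a weak solution of $-\Delta u=g(u)$. Then $u\in C^2(\overline\Omega)$. If also $g(0)=0$ and $u\not\equiv0$, then $u>0$ in $\Omega$ and $u_\nu<0$ on $\partial\Omega$.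

*Proof.* For $N=1$, $u$ is continuous on $\overline\Omega$ and $u''=-g(u)$ is continuous. For $N=2$, Sobolev's embedding gives $u\in L^q$ for all $q<\infty$. For $N\ge3$ we recall the Brezis–Kato theorem: if $u\in H_0^1$ and $|\Delta u|\le\mathsf a\,(1+|u|)$ with $\mathsf a\in L^{N/2}(\Omega)$, then $u\in L^q$ for all $q<\infty$. It applies with $\mathsf a=|g(u)|/(1+u)\le C(1+u^{2^*-2})$, because $(2^*-2)\frac N2=2^*$. In both cases $g(u)\in L^q$ for all $q<\infty$, so $u\in W^{2,q}$ by $L^q$ theory, so $u\in C^{1,\alpha}(\overline\Omega)$; then $g(u)\in C^{0,\alpha}(\overline\Omega)$ and Schauder theory gives $u\in C^{2}(\overline\Omega)$. If $g(0)=0$, then $V=g(u)/u$ (set equal to $g'(0)$ where $u=0$) is bounded, and $-\Delta u+V^-u=V^+u\ge0$. The strong maximum principle and Hopf's lemma give the last claim. $\square$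

**Pohozaev's identity.** Let $u\in C^2(\overline\Omega)$, $u=0$ on $\partial\Omega$, $-\Delta u=g(u)$, $G(t)=\int_0^tg$, and let $X\in C^1(\overline\Omega;\mathbb R^N)$. Then
$$\frac12\int_{\partial\Omega}(X\cdot\nu)\,u_\nu^2=\int_\Omega DX:\Big[\nabla u\otimes\nabla u+\big(G(u)-\tfrac12|\nabla u|^2\big)\mathrm{Id}\Big]. \tag{7}$$
To see this, compute
$$\operatorname{div}\big(\nabla u\,(X\cdot\nabla u)\big)=\Delta u\,X\cdot\nabla u+DX(\nabla u,\nabla u)+\tfrac12X\cdot\nabla|\nabla u|^2,\qquad \Delta u\,X\cdot\nabla u=-X\cdot\nabla G(u).$$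
Integrate over $\Omega$, and integrate the two terms $-X\cdot\nabla G(u)$ and $\frac12X\cdot\nabla|\nabla u|^2$ by parts. On $\partial\Omega$ we have $G(u)=0$ and $\nabla u=u_\nu\nu$. The boundary terms are $\int_{\partial\Omega}(X\cdot\nu)u_\nu^2$ from the divergence and $\frac12\int_{\partial\Omega}(X\cdot\nu)u_\nu^2$ from the last term, which gives (7). The bracket in (7) is the *stress–energy tensor* of $u$.

**Second part of Proposition C.** Let $N\ge3$, $f(t)=|t|^{2^*-2}t$, $\lambda\le0$, and $\Omega$ star-shaped about $0$ (a ball, say). Then (H1), (H3) and $f=O(t^{2^*-1})$ hold. Suppose $u$ is a positive solution. By Fact R, $u\in C^2(\overline\Omega)$. Take $X(x)=x$ in (7), with $G(t)=\frac\lambda2t^2+\frac1{2^*}t^{2^*}$. Since $\int|\nabla u|^2=\lambda\int u^2+\int u^{2^*}$ and $\frac N{2^*}=\frac{N-2}2$,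
$$\frac12\int_{\partial\Omega}(x\cdot\nu)u_\nu^2=N\int G(u)-\frac{N-2}2\int|\nabla u|^2=\lambda\int u^2\le0 .$$
Here $x\cdot\nu\ge0$ and $\int_{\partial\Omega}x\cdot\nu=N|\Omega|>0$, so $x\cdot\nu>0$ somewhere, and there $u_\nu=0$. This contradicts $u_\nu<0$ in Fact R. So there is no positive solution, and Proposition C is proved. $\square$

## Truncation, an $L^1$ bound, and the case of an interval

By (H3) there are $\delta,K_0>0$ with $f(t)\ge(\lambda_1-\lambda+2\delta)t-K_0$ for $t\ge0$. We use this lower bound first. Write $s(x)=\operatorname{dist}(x,\partial\Omega)$.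

**Lemma 1.** Let $g\in C^1([0,\infty))$ satisfy $g(t)\ge(\lambda_1+\delta)t-K$ for $t\ge0$, and let $u\in C^2(\overline\Omega)$, $u>0$ in $\Omega$, $u=0$ on $\partial\Omega$, $-\Delta u=g(u)$. Then $\int_\Omega u+\int_\Omega|g(u)|\varphi_1\le C$ with $C=C(\Omega,\delta,K)$.

*Proof.* Testing with $\varphi_1$, $\lambda_1\int u\varphi_1=\int g(u)\varphi_1\ge(\lambda_1+\delta)\int u\varphi_1-K\int\varphi_1$, so $\delta\int u\varphi_1\le K\int\varphi_1$. Hence $\int g(u)\varphi_1=\lambda_1\int u\varphi_1\le C$, and since $|g|\le g+2K$, $\int|g(u)|\varphi_1\le C$. Let $-\Delta\zeta=1$ in $\Omega$, $\zeta=0$ on $\partial\Omega$. Then $\zeta\le Cs$, and $\varphi_1\ge cs$ by Hopf's lemma, so $\zeta\le C\varphi_1$ and $\int u=\int g(u)\zeta\le C$. $\square$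

**Truncation.** Let $\lambda<\lambda_1$. Fix $p\in(1,2^*-1)$; if $N=2$, take the $p$ of (H2). As $\lambda_1>\lambda$, $f(n)>0$ for large $n$. Put $f_n=0$ on $(-\infty,0]$, $f_n=f$ on $[0,n]$, and for $t\ge n$
$$f_n(t)=f(n)\Big(\frac tn\Big)^p+b_n(t-n)\chi\Big(\frac{t-n}{\omega_n}\Big),\qquad b_n=f'(n)-\frac{p f(n)}n,$$
with $\chi\in C^\infty$, $0\le\chi\le1$, $\chi=1$ on $[0,\frac12]$, $\chi=0$ on $[1,\infty)$, and $0<\omega_n\le1$ so small that $|b_n|\omega_n\le1$. Then $f_n\in C^1(\mathbb R)$: at $0$ by (H1), and at $n$ because the right derivative is $pf(n)/n+b_n=f'(n)$. The $b_n$-term is bounded by $1$ and vanishes for $t\ge n+1$. Let $g_n(t)=\lambda t+f_n(t)$, $F_n(t)=\int_0^tf_n$, $G_n(t)=\int_0^tg_n$. For all large $n$: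

* **(a)** $g_n(t)\ge(\lambda_1+\delta)t-K$ for $t\ge0$, with $K=\max(K_0,1)$. For $t\ge n$ this holds because $f_n(t)\ge f(n)\frac tn-1\ge(\lambda_1-\lambda+2\delta-\frac{K_0}n)t-1$ and $K_0/n\le\delta$.
* **(b)** Uniformly in $n$: if $N\ge3$, for each $\varepsilon>0$, $|g_n(t)|\le\varepsilon t^{2^*-1}+C_\varepsilon$ for $t\ge0$; if $N=2$, $|g_n(t)|\le C(1+t^p)$. For $N\ge3$, use $|f(t)|\le\varepsilon t^{2^*-1}+C_\varepsilon$. For $t>n$ it gives $f(n)(t/n)^p\le(\varepsilon n^{2^*-1}+C_\varepsilon)(t/n)^p\le\varepsilon t^{2^*-1}+C_\varepsilon t^p$, and $t^p$, $|\lambda|t$ and $1$ are absorbed since $1<p<2^*-1$ (after renaming $\varepsilon$). For $N=2$, $C(1+n^p)(t/n)^p\le2Ct^p$.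
* **(c)** $|f_n'(t)|\le C_n(1+|t|^{p-1})$, and with $\theta=\frac{p+3}2\in(2,p+1)$, $\theta F_n(t)\le tf_n(t)+C_n$ on $\mathbb R$. For $t\ge n+1$, $f_n(t)=f(n)(t/n)^p$, so $(p+1)F_n(t)-tf_n(t)$ is constant and $\theta F_n(t)\le\frac\theta{p+1}tf_n(t)+C_n\le tf_n(t)+C_n$. On $[0,n+1]$ everything is bounded; on $(-\infty,0]$ everything is $0$.

Moreover $f_n$ satisfies (2), (3) and (4): $F_n(t)\to\infty$, so $\theta F_n=(p+1)F_n-(p+1-\theta)F_n\le tf_n$ for $t$ large. So the result of Ambrosetti and Rabinowitz gives a positive solution $u_n$ of $-\Delta u_n=g_n(u_n)$. *If $\|u_n\|_\infty\le M$ with $M$ independent of $n$, then for $n>M$ we have $f_n(u_n)=f(u_n)$, and $u_n$ solves* (1). Everything is reduced to a uniform bound.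

**Theorem A for $N=1$.** Let $\Omega=(-\frac\ell2,\frac\ell2)$. Lemma 1 and (a) give $\int u_n\le C$. (Here one sees the proof by hand: $\varphi_1=\cos(\pi x/\ell)\ge1-2|x|/\ell$ by concavity, and $\zeta=\frac12(\frac{\ell^2}4-x^2)\le\frac{\ell^2}4(1-\frac{2|x|}\ell)\le\frac{\ell^2}4\varphi_1$.) Since $u_n''=-g_n(u_n)\le K$, the function $u_n-\frac K2x^2$ is concave. Let $x_0$ be a maximum point of $u_n$ and $e$ an endpoint. Between $e$ and $x_0$, a concave function lies above its linear interpolation. The function $x^2$ minus its own interpolation equals $-|x-e||x_0-x|\ge-\frac{\ell^2}4$. So $u_n$ is at least its linear interpolation minus $\frac{K\ell^2}8$ on both sides of $x_0$, and integrating,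
$$\int_\Omega u_n\ge\frac\ell2\max u_n-\frac{K\ell^3}8 .$$
Thus $\max u_n\le M$ independent of $n$, and Theorem A holds for $N=1$. $\square$

The guess survives this test, and no relation between $F$ and $f$ was used. From now on $N\ge2$.

## What resists in higher dimension, and the notion of stability

For $N\ge2$ an $L^1$ bound no longer bounds $\max u_n$. The next thing to try is the energy. Let
$$I_n(u)=\frac12\int_\Omega(|\nabla u|^2-\lambda u^2)-\int_\Omega F_n(u)\quad\text{on }H_0^1(\Omega).$$
By (a), $F_n(t)\ge\frac12(\lambda_1-\lambda+\delta)t^2-Kt$ for $t\ge0$, so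
$$I_n(t\varphi_1)\le-\frac\delta2t^2\int\varphi_1^2+Kt\int\varphi_1\qquad(t\ge0). \tag{8}$$
The right side does not depend on $n$. Hence there are $T,\Lambda>0$ independent of $n$ with $I_n(T\varphi_1)<0$, $\max_{[0,T]}I_n(t\varphi_1)\le\Lambda$ and $\|T\varphi_1\|_{H_0^1}>1$ (the norm is $\|\nabla\cdot\|_2$). Mountain-pass solutions between $0$ and $T\varphi_1$ therefore satisfy $I_n(u_n)\le\Lambda$. The classical way to turn this into a bound on $E_n=\int|\nabla u_n|^2$ is to write, with $c_0>0$ such that $\int|\nabla u|^2-\lambda u^2\ge c_0\int|\nabla u|^2$,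
$$\theta I_n(u_n)=\theta I_n(u_n)-I_n'(u_n)u_n\ge\Big(\frac\theta2-1\Big)c_0E_n-C_n|\Omega| .$$
Here it stops: $C_n$ bounds $\theta F_n-tf_n$, which for the oscillating example above is at least a constant times $n^{p+1}$ when $n=j\pi$ is large. Inequality (4) for $f$ is exactly what would make $C_n$ independent of $n$.

Try Pohozaev's identity next. The energy bound says $\int G_n(u_n)=\frac12E_n+O(1)$. With $X(x)=x$ in (7),
$$\frac12\int_{\partial\Omega}(x\cdot\nu)(\partial_\nu u_n)^2=N\int G_n(u_n)-\frac{N-2}2E_n=E_n+O(1).$$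
There is no contradiction: the whole energy reappears as an uncontrolled boundary term. Fields $X$ *tangent to $\partial\Omega$* kill the boundary term, but then $DX$ is not a multiple of the identity on all of $\Omega$, and one must know where the energy sits and in which direction the gradient points. Some information beyond the energy level is needed. It comes from the second variation.

**Definition (stability).** Let $-\Delta u=g(u)$ with $g\in C^1$, and $Q_u(\varphi)=\int|\nabla\varphi|^2-g'(u)\varphi^2$. The solution $u$ is *stable in* an open set $\omega\subset\Omega$ if $Q_u\ge0$ on $C_c^\infty(\omega)$, and *unstable in* $\omega$ otherwise.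

**Definition (Morse index).** The Morse index of a critical point of a $C^2$ functional is the maximal dimension of a subspace on which the second variation is negative definite. For solutions of $-\Delta u=g(u)$ the second variation is $Q_u$.

Example: let $g(t)=t^p$, $p>1$, and $u$ a positive solution in $C^2(\overline\Omega)$. Then $Q_u(u)=\int|\nabla u|^2-p\int u^{p+1}=(1-p)\int|\nabla u|^2<0$, so the Morse index is at least $1$. Yet $u$ is stable in every ball $B\subset\Omega$ so small that $\lambda_1(B)\ge p\max u^{p-1}$. With $u$ varying, that radius is not under control; the Morse index will give a controlled one away from finitely many points.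

If $u\in C^2(\Omega)$ is stable in $\omega$, then $Q_u(\xi)\ge0$ also for every Lipschitz $\xi$ with compact support in $\omega$: mollifications of $\xi$ converge to $\xi$ in $H^1$ with supports in a fixed compact subset of $\omega$, where $g'(u)$ is bounded.

The plan is now the following. The mountain-pass point can be chosen with Morse index $\le1$. So $u_n$ is stable near all but at most one point, at a fixed scale. Stability prevents gradient concentration in the interior. If $E_n\to\infty$, the normalized energy must then go to the exceptional points or to $\partial\Omega$. Tangential Pohozaev identities exclude the points and the normal part of the gradient on $\partial\Omega$; Hardy's inequality and stability exclude the rest.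

## Mountain-pass points of Morse index at most one

We recall the quantitative deformation lemma (Willem, *Minimax Theorems*, Lemma 2.3). *Let $H$ be a Hilbert space, $I\in C^2(H,\mathbb R)$, $S\subset H$, $c\in\mathbb R$, $\varepsilon',\delta'>0$ with $|\nabla I|\ge8\varepsilon'/\delta'$ on $I^{-1}([c-2\varepsilon',c+2\varepsilon'])\cap S_{2\delta'}$, where $S_{2\delta'}=\{\operatorname{dist}(\cdot,S)\le2\delta'\}$. Then there is a continuous $\eta:[0,1]\times H\to H$ with $\eta(0,\cdot)=\mathrm{id}$, $\eta(t,u)=u$ if $u\notin I^{-1}([c-2\varepsilon',c+2\varepsilon'])\cap S_{2\delta'}$, $I(\eta(\cdot,u))$ nonincreasing, and $\eta(1,\{I\le c+\varepsilon'\}\cap S)\subset\{I\le c-\varepsilon'\}$.* Also recall (PS): every sequence with $I$ bounded along it and $I'\to0$ has a convergent subsequence.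

**Lemma 2.** Let $H$ be a Hilbert space, $I\in C^2(H,\mathbb R)$ satisfying (PS), $e_0,e_1\in H$, $c=\inf_\gamma\max I\circ\gamma$ over continuous paths $\gamma:[0,1]\to H$ from $e_0$ to $e_1$, and assume $c>\max(I(e_0),I(e_1))$. Then there is a critical point at level $c$ with Morse index $\le1$.

The number $1$ is right: for $H=\mathbb R$, $I(x)=-x^2$, $e_0=-1$, $e_1=1$, every path crosses $0$, $c=0$, and the only critical point has index $1$. The deformation lemma lowers a path away from critical points. Near a critical point of index $\ge2$ the gradient is useless, but one can step sideways inside a $2$-plane on which $I''$ is negative. The direction must depend continuously on the path parameter and must not increase $I$ to first order. In a plane this is possible because a curve in $\mathbb R^2$ can be perturbed to avoid the origin; in a line it is not.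

*Proof.* **Step 1.** *This sets up the constants.* The set $K_c=\{I=c,\ I'=0\}$ is compact by (PS) and nonempty by the mountain-pass theorem. Suppose all its points have index $\ge2$. Each has a two-dimensional subspace on which $I''$ is negative definite. By continuity of $I''$, compactness of $K_c$, and $I(e_i)<c$, there are $u_1,\dots,u_m\in K_c$, two-dimensional subspaces $V_j$, $\rho_j>0$, $\alpha>0$ such that $K_c\subset\mathcal N:=\bigcup_jB(u_j,\rho_j)$, $e_0,e_1\notin B(u_j,4\rho_j)$, and
$$I''(w)[h,h]\le-2\alpha|h|^2\qquad(w\in B(u_j,4\rho_j),\ h\in V_j).$$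
Let $4d=\operatorname{dist}(K_c,H\setminus\mathcal N)>0$ and fix $\tau>0$ with $m\tau\le\min(d,\rho_1,\dots,\rho_m)$. By (PS) there are $\sigma,\varepsilon_0>0$ with $|\nabla I|\ge\sigma$ on $\{|I-c|\le\varepsilon_0,\ \operatorname{dist}(\cdot,K_c)\ge d\}$; otherwise a (PS) sequence at level $c$ would stay at distance $\ge d$ from $K_c$ and yet have a limit in $K_c$. Choose $\varepsilon>0$ with
$$\frac{16\varepsilon}d\le\sigma,\quad4\varepsilon\le\varepsilon_0,\quad3\varepsilon\le\alpha\tau^2,\quad c-4\varepsilon>\max(I(e_0),I(e_1)),$$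
then $\kappa>0$ with $m\tau\kappa\le\varepsilon$, and a path $\gamma_0$ with $\max I\circ\gamma_0\le c+\varepsilon$.

**Step 2.** *This pushes the path down near $u_1,\dots,u_m$, one ball at a time.* Given $\gamma_{j-1}$, let $P_j$ be the orthogonal projection onto $V_j\cong\mathbb R^2$ and $G(r)=P_j\nabla I(\gamma_{j-1}(r))$, a continuous curve in $\mathbb R^2$. Approximate $G$ uniformly by a polygonal curve; its image is a null set, so a small translation makes it avoid $0$. We get a continuous $\tilde G:[0,1]\to\mathbb R^2\setminus\{0\}$ with $|G-\tilde G|\le\kappa$. Put $h=-\tilde G/|\tilde G|$, a continuous unit field in $V_j$. Then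
$$\langle\nabla I(\gamma_{j-1}(r)),h(r)\rangle=\langle G,h\rangle\le-|\tilde G|+\kappa\le\kappa .$$
Let $\chi_j:H\to[0,1]$ be continuous, $\chi_j=1$ on $B(u_j,2\rho_j)$, $\chi_j=0$ off $B(u_j,3\rho_j)$, and set $\gamma_j=\gamma_{j-1}+\tau\chi_j(\gamma_{j-1})h$. Write $t=\tau\chi_j(\gamma_{j-1}(r))\le\rho_j$. Either $t=0$, or $\gamma_{j-1}(r)\in B(u_j,3\rho_j)$ and the segment from $\gamma_{j-1}(r)$ to $\gamma_j(r)$ lies in $B(u_j,4\rho_j)$. By Taylor's formula, in both cases
$$I(\gamma_j(r))\le I(\gamma_{j-1}(r))+t\kappa-\alpha t^2 .$$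
The endpoints are fixed, since $\chi_j(e_i)=0$.

**Step 3.** *This collects the gain and deforms the rest.* After $m$ steps, points have moved by at most $m\tau$. If $\gamma_0(r)\in B(u_j,\rho_j)$ for some $j$, then $\gamma_{j-1}(r)\in B(u_j,2\rho_j)$, so $t=\tau$ in step $j$ and
$$I(\gamma_m(r))\le c+\varepsilon+m\tau\kappa-\alpha\tau^2\le c+2\varepsilon-3\varepsilon=c-\varepsilon .$$
If $\gamma_0(r)\notin\mathcal N$, then $\operatorname{dist}(\gamma_m(r),K_c)\ge4d-m\tau\ge3d$ and $I(\gamma_m(r))\le c+2\varepsilon$. Apply the deformation lemma with $S=\{\operatorname{dist}(\cdot,K_c)\ge3d\}$, $\delta'=d$, $\varepsilon'=2\varepsilon$. Its hypothesis holds because $S_{2d}\subset\{\operatorname{dist}(\cdot,K_c)\ge d\}$, $4\varepsilon\le\varepsilon_0$ and $8\varepsilon'/\delta'=16\varepsilon/d\le\sigma$. The map $\eta(1,\cdot)$ does not increase $I$, fixes $e_0,e_1$ because $I(e_i)<c-4\varepsilon$, and maps $S\cap\{I\le c+2\varepsilon\}$ into $\{I\le c-2\varepsilon\}$. So $\eta(1,\gamma_m)$ is an admissible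 path with maximum $\le c-\varepsilon$, contradicting the definition of $c$. $\square$

## Interior estimates for stable solutions

The estimates of this section are after Sternberg–Zumbrun and Cabré–Figalli–Ros-Oton–Serra. Note that they see $g$ only through the lower bound $-K$, so they will be uniform in the truncation.

**Lemma 3.** Let $N\ge2$, $B_{2\rho}=B_{2\rho}(y)\subset\Omega$, $u\in C^2(\Omega)$, $u>0$, $-\Delta u=g(u)$, $g\in C^1$, $g(u)\ge-K$ $(K\ge0)$, $u$ stable in $B_{2\rho}$. Then, with $C=C(N)$, $C_\varepsilon=C(N,\varepsilon)$,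
$$\int_{B_\rho}|\nabla u|\,(|D^2u|+|\Delta u|)\le\frac C\rho\int_{B_{2\rho}}|\nabla u|^2+CK^2\rho^{N+1}, \tag{9}$$
$$\int_{B_\rho}|\nabla u|^2\le\varepsilon\int_{B_{2\rho}}|\nabla u|^2+C_\varepsilon\rho^{-2}\int_{B_{2\rho}}u^2+C_\varepsilon K^2\rho^{N+2}\qquad\forall\varepsilon>0. \tag{10}$$

To see what (10) forbids, take $w\in C_c^\infty(\mathbb R^N)$ with $\int|\nabla w|^2=1$ and $v_n(x)=n^{N/2-1}w(n(x-y))$. Then $\int|\nabla v_n|^2=1$ and $\int v_n^2=n^{-2}\int w^2\to0$: all gradient energy concentrates at $y$. An inequality of the form (10), with the last term going to $0$, cannot hold for such $v_n$.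

*Proof.* Assume $\int_{B_{2\rho}}(|\nabla u|^2+u^2)<\infty$; otherwise there is nothing to prove. (If $\int u^2=\infty$ only, (10) is trivial, and the proof of (9) below does not use $\int u^2$.) Let $\eta\in C_c^\infty(B_{2\rho})$, $0\le\eta\le1$, $\eta=1$ on $B_\rho$, $|\nabla\eta|\le2/\rho$, and let $q=|\nabla u|$, which is locally Lipschitz.

**Step 1.** *This extracts from stability a bound on all second derivatives except one.* Inserting $\partial_i\phi$, $\phi\in C_c^\infty$, in the weak equation and integrating by parts gives $\int\nabla u_i\cdot\nabla\phi=\int g'(u)u_i\phi$, and by approximation the same for $\phi\in C_c^1$. Take $\phi=u_i\eta^2$, sum over $i$, and use $\sum_iu_i\nabla u_i=q\nabla q$: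
$$\int\eta^2|D^2u|^2+2\eta q\nabla q\cdot\nabla\eta=\int g'(u)q^2\eta^2 .$$
Stability with $\xi=\eta q$ gives
$$\int g'(u)q^2\eta^2\le\int q^2|\nabla\eta|^2+2\eta q\nabla\eta\cdot\nabla q+\eta^2|\nabla q|^2 .$$
Subtracting, with $\mathcal A^2:=|D^2u|^2-|\nabla q|^2\ge0$,
$$\int\eta^2\mathcal A^2\le\int q^2|\nabla\eta|^2. \tag{11}$$
A.e. on $\{\nabla u=0\}$ we have $D^2u=0$ and $\nabla q=0$. Where $\nabla u\ne0$, take an orthonormal frame with first vector $\nabla u/|\nabla u|$. Then $\nabla q=(u_{1j})_j$, so $\mathcal A^2=\sum_{i\ge2}\sum_ju_{ij}^2$ (in particular it is $\ge0$). Therefore, with $u_{11}:=0$ on $\{\nabla u=0\}$, a.e.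
$$|\Delta u-u_{11}|\le\sqrt{N-1}\,\mathcal A,\qquad|D^2u|\le|u_{11}|+\sqrt2\,\mathcal A\le|\Delta u|+C\mathcal A;$$
the second chain holds because $|D^2u|^2=u_{11}^2+\sum_{j\ge2}u_{1j}^2+\mathcal A^2\le u_{11}^2+2\mathcal A^2$. Finally, by the Cauchy–Schwarz inequality and (11),
$$\int\eta^2q\mathcal A\le\Big(\int\eta^2q^2\Big)^{1/2}\Big(\int\eta^2\mathcal A^2\Big)^{1/2}\le\frac2\rho\int_{B_{2\rho}}q^2. \tag{12}$$

**Step 2.** *This recovers the missing derivative from a divergence and proves (9).* The field $q\nabla u$ is locally Lipschitz, and $\nabla q\cdot\nabla u=q\,u_{11}$ a.e., so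
$$-\operatorname{div}(q\nabla u)=-q\,u_{11}-q\Delta u=-2q\Delta u+q(\Delta u-u_{11}).$$
Multiply by $\eta^2$, integrate, and use (12):
$$2\int\eta^2q(-\Delta u)\le2\int\eta|\nabla\eta|q^2+\sqrt{N-1}\int\eta^2q\mathcal A\le\frac C\rho\int_{B_{2\rho}}q^2 .$$
Since $-\Delta u\ge-K$, we have $|\Delta u|\le-\Delta u+2K$. With $2Kq\le q^2/\rho+K^2\rho$,
$$\int\eta^2q|\Delta u|\le\frac C\rho\int_{B_{2\rho}}q^2+2K\int_{B_{2\rho}}q\le\frac C\rho\int_{B_{2\rho}}q^2+CK^2\rho^{N+1}.$$
Since $|D^2u|+|\Delta u|\le2|\Delta u|+C\mathcal A$, this and (12) give (9).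

**Step 3.** *This turns (9) into higher integrability of the gradient.* Let $h=|\nabla u|^2\in C^1$ and $\mathcal E=\int_{B_{2\rho}}h$. Then $|\nabla h|\le2|\nabla u||D^2u|$. All quantities are finite on $B_\rho$, since $\overline{B_\rho}\subset\Omega$. The scaled Sobolev inequality and (9) give
$$\|h\|_{L^{N/(N-1)}(B_\rho)}\le C\int_{B_\rho}\big(|\nabla h|+\rho^{-1}h\big)\le\frac C\rho\,\mathcal E+CK^2\rho^{N+1}. \tag{13}$$

**Step 4.** *This proves (10) by treating low and high values of $u$ separately.* For $k>0$ let $T_k=\min(u,k)$. Test the equation with $\eta^2T_k$. As $0\le T_k\le k$, $g(u)+K\ge0$ and $\int g(u)\eta^2=2\int\eta\nabla\eta\cdot\nabla u$,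
$$\int\eta^2|\nabla T_k|^2\le k\int(g(u)+K)\eta^2+2k\int\eta|\nabla\eta||\nabla u|\le k\Big(4\int\eta|\nabla\eta||\nabla u|+K\int\eta^2\Big)\le Ck\big(\rho^{\frac N2-1}\mathcal E^{1/2}+K\rho^N\big).$$
Let $M^2=\rho^{-N}\int_{B_{2\rho}}u^2>0$ and $k=M/\theta$ with $\theta\in(0,1)$. By Young's inequality, $Ck\rho^{\frac N2-1}\mathcal E^{1/2}\le\theta\mathcal E+C_\theta M^2\rho^{N-2}$ and $kK\rho^N\le k^2\rho^{N-2}+K^2\rho^{N+2}$. So
$$\int_{B_\rho\cap\{u<k\}}h\le\theta\mathcal E+C_\theta\big(M^2\rho^{N-2}+K^2\rho^{N+2}\big).$$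
On the other hand $|B_\rho\cap\{u\ge k\}|\le k^{-2}\int_{B_\rho}u^2\le\theta^2\rho^N$, and Hölder's inequality with (13) gives
$$\int_{B_\rho\cap\{u\ge k\}}h\le\theta^{2/N}\rho\,\|h\|_{L^{N/(N-1)}(B_\rho)}\le C\theta^{2/N}\big(\mathcal E+K^2\rho^{N+2}\big).$$
Add the two. Since $M^2\rho^{N-2}=\rho^{-2}\int_{B_{2\rho}}u^2$, choosing $\theta$ small in terms of $\varepsilon$ gives (10). $\square$

## Limits of rescaled stress–energy tensors and the energy bound

**Proposition 4.** Let $N\ge2$, $g_n\in C^1([0,\infty))$, $G_n(t)=\int_0^tg_n$, with constants $\delta,K>0$ such that $g_n(t)\ge(\lambda_1+\delta)t-K$ for $t\ge0$, and $\sup_n\max_{[0,L]}|g_n|<\infty$ for all $L$. Let $u_n\in C^2(\overline\Omega)$, $u_n>0$ in $\Omega$, $u_n=0$ on $\partial\Omega$, $-\Delta u_n=g_n(u_n)$, $\big|\frac12\int|\nabla u_n|^2-\int G_n(u_n)\big|\le\Lambda$, and suppose $Q_{u_n}$ is not negative definite on any $(k+1)$-dimensional subspace of $C_c^\infty(\Omega)$. Then $\sup_n\int|\nabla u_n|^2<\infty$.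

*Proof.* Suppose that, along a subsequence, $E_n:=\int|\nabla u_n|^2\to\infty$, and put $v_n=u_n/\sqrt{E_n}$, so $\int|\nabla v_n|^2=1$.

**Step 1.** *This shows that $v_n$ disappears in $L^2$, while its gradient has norm one.* By Lemma 1, $\int u_n\le C$, so $v_n\to0$ in $L^1$. As $v_n$ is bounded in $H_0^1$, Rellich's theorem gives $v_n\to0$ in $L^2(\Omega)$. Also
$$G_n(t)\ge\tfrac12(\lambda_1+\delta)t^2-Kt\ge-C_0\qquad(t\ge0).$$

**Step 2.** *This finds finitely many points away from which $u_n$ is stable at a scale independent of $n$.* If $u_n$ were unstable in each of $k+1$ pairwise disjoint open sets, there would be $\phi_0,\dots,\phi_k$ with disjoint supports and $Q_{u_n}(\phi_i)<0$. Then $Q_{u_n}(\sum a_i\phi_i)=\sum a_i^2Q_{u_n}(\phi_i)$, so $Q_{u_n}$ would be negative definite on a $(k+1)$-dimensional space. This is excluded. For $r_j=1/j$ let $Z_n^j$ be the set of $x\in\overline\Omega$ such that $u_n$ is unstable in $\Omega\cap B_{r_j}(x)$. A maximal subset of $Z_n^j$ with mutual distances $\ge2r_j$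 has at most $k$ points, and every point of $Z_n^j$ is at distance $<2r_j$ from it. Adding arbitrary points if necessary, we get $z_{n,1}^j,\dots,z_{n,k}^j\in\overline\Omega$ such that $u_n$ is stable in $\Omega\cap B_{r_j}(y)$ whenever $y\in\overline\Omega$ and $|y-z_{n,i}^j|\ge2r_j$ for all $i$. Pass to a diagonal subsequence in $n$ so that $z_{n,i}^j\to z_i^j$ for all $i,j$, and then to a sequence of $j$'s along which $z_i^j\to x_i$. Let $\Sigma=\{x_1,\dots,x_k\}\subset\overline\Omega$ (with $\operatorname{dist}(\cdot,\emptyset)=\infty$ if $k=0$). Then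
$$\begin{gathered}\text{for every }\eta>0\text{ there are }r\in(0,\eta)\text{ and }n_\eta\text{ such that, for }n\ge n_\eta,\\ u_n\text{ is stable in }\Omega\cap B_r(y)\text{ for all }y\in\overline\Omega\text{ with }\operatorname{dist}(y,\Sigma)\ge\eta.\end{gathered} \tag{14}$$
Indeed, choose $j$ from that sequence with $|z_i^j-x_i|<\eta/4$ and $2r_j<\eta/4$, put $r=r_j$, and take $n$ so large that $|z_{n,i}^j-z_i^j|<\eta/4$. Then $|y-z_{n,i}^j|\ge\eta/2>2r_j$.

**Step 3.** *This passes to the limit in Pohozaev's identity.* From $|G_n|\le G_n+2C_0$ and the energy bound, $\int|G_n(u_n)|\le\frac12E_n+C$. So along a subsequence, weakly-$*$ as measures on the compact set $\overline\Omega$,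
$$\partial_iv_n\partial_jv_n\,dx\rightharpoonup A_{ij},\qquad E_n^{-1}G_n(u_n)\,dx\rightharpoonup m .$$
(For instance, the concentrating functions $v_n$ shown after Lemma 3 have $A_{ij}=\big(\int\partial_iw\,\partial_jw\big)\delta_y$.) The matrix measure $A$ is positive semidefinite, and $m\ge0$ because $G_n\ge-C_0$. With $a=\operatorname{tr}A$, testing with the constant function $1$ and using the energy bound,
$$a(\overline\Omega)=1,\qquad m(\overline\Omega)=\lim_{n\to\infty} E_n^{-1}\int G_n(u_n)=\tfrac12. \tag{15}$$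
Let $X\in C^1(\overline\Omega;\mathbb R^N)$ with $X\cdot\nu=0$ on $\partial\Omega$. The left side of (7) vanishes; divide by $E_n$ and let $n\to\infty$:
$$\int_{\overline\Omega}DX:d\tau=0,\qquad\tau:=A+\big(m-\tfrac12a\big)\mathrm{Id},\qquad\text{for all such }X. \tag{16}$$

**Step 4.** *This uses stability to show $A=0$ and $m=0$ in $\Omega\setminus\Sigma$.* Let $y\in\Omega\setminus\Sigma$. By (14), for a small fixed $\rho$ and $n$ large, $u_n$ is stable in $B_{2\rho}(y)\subset\Omega$. Note $g_n\ge-K$. Divide (10) by $E_n$ and use $v_n\to0$ in $L^2$: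
$$\limsup_{n\to\infty}\int_{B_\rho(y)}|\nabla v_n|^2\le\varepsilon\quad\text{for all }\varepsilon>0.$$
For relatively open $U\subset\overline\Omega$ we have $a(U)\le\liminf\int_{U\cap\Omega}|\nabla v_n|^2$. Hence $a(B_\rho(y))=0$, and $A=0$ on $B_\rho(y)$ since $A$ is positive semidefinite.

For $m$, let $w_n:=G_n(u_n)/E_n$, bounded in $L^1$. By (9),
$$\int_{B_\rho}|\nabla w_n|=E_n^{-1}\int_{B_\rho}|\Delta u_n||\nabla u_n|\le C .$$
By compactness of $W^{1,1}(B_\rho)\subset L^1(B_\rho)$, a subsequence converges in $L^1(B_\rho)$ to some $w$, and $m=w\,dx$ on $B_\rho(y)$. For $L>0$, $|G_n(u_n)|\le C_L$ on $\{u_n\le L\}$ by the hypothesis on $\max_{[0,L]}|g_n|$. So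
$$\int_{B_\rho\cap\{u_n\le L\}}|w|\le\|w-w_n\|_{L^1(B_\rho)}+\frac{C_L|B_\rho|}{E_n}\to0\quad(n\to\infty),$$
whereas $|\{u_n>L\}|\le C/L$ by the $L^1$ bound. Letting first $n\to\infty$ and then $L\to\infty$, absolute continuity of the integral gives $\int_{B_\rho}|w|=0$. Thus $A$ and $m$ are carried by $\partial\Omega\cup\Sigma$.

**Step 5.** *This uses four tangential fields to remove the point masses and the normal energy on $\partial\Omega$.*

(i) *Interior points.* At $x\in\Sigma\cap\Omega$ take $X(y)=\zeta(y)(y-x)$ with $\zeta=1$ near $x$ and support in a small ball in $\Omega$ containing no other point of $\Sigma$. By Step 4 only $\{x\}$ contributes to (16), and there $DX=\mathrm{Id}$. So $\operatorname{tr}\tau(\{x\})=a(\{x\})+N\big(m-\frac12a\big)(\{x\})=0$, that is,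
$$m(\{x\})=\Big(\frac12-\frac1N\Big)a(\{x\}).$$

(ii) *The boundary.* The function $s$ is smooth near $\partial\Omega$ in $\overline\Omega$, and $\nabla s=-\nu$ on $\partial\Omega$. Take $X=s\,\zeta\,\nabla s$ with $\zeta\in C^1(\overline\Omega)$ supported near $\partial\Omega$, away from $\Sigma\cap\Omega$. On $\partial\Omega$ we have $X=0$ and $DX=\zeta\,\nabla s\otimes\nabla s$. By (16) and Step 4, $\int_{\partial\Omega}\zeta\,d\tau_{\nu\nu}=0$. As $\zeta|_{\partial\Omega}$ is an arbitrary $C^1$ function, we get, as measures on $\partial\Omega$ and with $A_{\nu\nu}=\nu\cdot A\nu\ge0$,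
$$m=\tfrac12a-A_{\nu\nu}. \tag{17}$$

(iii) *Adding up.* By (15), (i), (17) and $a(\partial\Omega)+\sum_{x\in\Sigma\cap\Omega}a(\{x\})=1$,
$$\frac12=m(\overline\Omega)=\sum_{x\in\Sigma\cap\Omega}\Big(\frac12-\frac1N\Big)a(\{x\})+\frac12a(\partial\Omega)-A_{\nu\nu}(\partial\Omega)=\frac12-\frac1N\sum_{x\in\Sigma\cap\Omega}a(\{x\})-A_{\nu\nu}(\partial\Omega).$$
Hence $a(\{x\})=0$ for $x\in\Sigma\cap\Omega$, and $A_{\nu\nu}(\partial\Omega)=0$. This is where the energy bound, through $m(\overline\Omega)=\frac12a(\overline\Omega)$, is decisive.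

(iv) *Boundary points.* At $x\in\Sigma\cap\partial\Omega$ let $\Phi$ be a smooth diffeomorphism near $x$ mapping $\partial\Omega$ into $\{y_N=0\}$, $\Phi(x)=0$, and let $X_0=(D\Phi)^{-1}\Phi$, the pull-back of the Euler field $y$. On $\partial\Omega$ the last component of $D\Phi X_0=\Phi$ vanishes, so $X_0$ is tangent to $\partial\Omega$. Moreover $X_0(x)=0$ and, since $\Phi(x)=0$, $DX_0(x)=(D\Phi(x))^{-1}D\Phi(x)=\mathrm{Id}$. Insert $X=\zeta_RX_0$ in (16), where $\zeta_R=1$ on $B_R(x)$, $\zeta_R=0$ off $B_{2R}(x)$, $|\nabla\zeta_R|\le2/R$. Then $|DX|\le C$ independently of $R$, because $|X_0|\le CR$ where $\nabla\zeta_R\ne0$. Also $|\tau|(\overline\Omega\cap B_{2R}(x)\setminus\{x\})\to0$ as $R\to0$. So $\operatorname{tr}\tau(\{x\})=0$, i.e. $m(\{x\})=(\frac12-\frac1N)a(\{x\})$. But (17) and $A_{\nu\nu}=0$ give $m(\{x\})=\frac12a(\{x\})$. Hence $a(\{x\})=0$.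

In total, $a(\Sigma)=0$ and $A_{\nu\nu}(\partial\Omega)=0$.

The identities (15), (16) alone cannot finish. On the unit disc ($N=2$) let $t$ be the unit tangent and $\sigma$ the length of the circle, and put $A=t\otimes t\,\frac{d\sigma}{2\pi}$, $m=\frac12a$. Then (15) holds and $\tau=A$. If $X\cdot\nu=0$, then $X=bt$ on the circle for a function $b(\theta)$, so $DX(t,t)=t\cdot\partial_\theta(bt)=b'$, whose integral is $0$: (16) holds too. What must still be excluded is a boundary layer with purely tangential gradient. For this, return to stability, now uniformly up to the boundary.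

**Step 6.** *This converts the vanishing of the normal energy into $\int_\Omega v_n^2/s^2\to0$.* Fix $s_0$ small, with tubular coordinates $(\sigma,s)\in\partial\Omega\times(0,s_0)$ of Jacobian in $[\frac12,2]$ and no point of $\Sigma\cap\Omega$ in $\{s<s_0\}$. Let $\zeta\in C(\overline\Omega)$, $0\le\zeta\le1$, $\zeta=1$ on $\{s\le s_0/2\}$, $\operatorname{supp}\zeta\subset\{s<s_0\}$. Then by Step 4
$$\int\zeta\,(\nabla s\cdot\nabla v_n)^2\,dx\to\int\zeta\,\nabla s\cdot dA\,\nabla s=A_{\nu\nu}(\partial\Omega)=0 .$$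
The one-dimensional Hardy inequality says $\int_0^bw^2/s^2\,ds\le4\int_0^bw'^2\,ds$ for $w\in C^1([0,b])$, $w(0)=0$: integrating by parts, $\int_0^bw^2/s^2=-w(b)^2/b+2\int_0^bww'/s$, and one applies the Cauchy–Schwarz inequality. Use it along the normals, where $\partial_sv_n=\nabla s\cdot\nabla v_n$. With the Jacobian bounds, $\int_{\{s<s_0/2\}}v_n^2/s^2\le16\int\zeta(\nabla s\cdot\nabla v_n)^2\to0$. On $\{s\ge s_0/2\}$ use $v_n\to0$ in $L^2$.

**Step 7.** *This sums (10) over balls whose size is comparable to the distance to $\partial\Omega$.* Let $\eta>0$, $r,n_\eta$ as in (14), $n\ge n_\eta$, $\Omega_\eta=\{y\in\Omega:\operatorname{dist}(y,\Sigma)\ge\eta\}$, and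
$$\rho(y)=\tfrac1{16}\min(s(y),r).$$
For $y\in\Omega_\eta$, $B_{2\rho(y)}(y)\subset\Omega\cap B_r(y)$, where $u_n$ is stable. By Vitali's lemma there are countably many $y_i\in\Omega_\eta$, with $\rho_i=\rho(y_i)$, such that the balls $B_{\rho_i/5}(y_i)$ are pairwise disjoint and $\Omega_\eta\subset\bigcup_iB_{\rho_i}(y_i)$. Since $\rho$ is $\frac1{16}$-Lipschitz, $x\in B_{2\rho_i}(y_i)$ implies $|\rho(x)-\rho_i|\le\frac18\rho_i$, hence $\frac89\rho(x)\le\rho_i\le\frac87\rho(x)$. For all $i$ with $x\in B_{2\rho_i}(y_i)$, the disjoint balls $B_{\rho_i/5}(y_i)$ have radius $\ge\rho(x)/6$ and lie in $B_{4\rho(x)}(x)$, because $\frac{11}5\cdot\frac87<4$. So $x$ lies in at most $24^N$ of the balls $B_{2\rho_i}(y_i)$. Sum (10) over $i$. Use $\rho^{-2}\le256(s^{-2}+r^{-2})$ and $\sum\rho_i^{N+2}\le C\sum|B_{\rho_i/5}(y_i)|\le C|\Omega|$, and divide by $E_n$: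
$$\int_{\Omega_\eta}|\nabla v_n|^2\le C\varepsilon+C_\varepsilon\int_\Omega\Big(\frac{v_n^2}{s^2}+\frac{v_n^2}{r^2}\Big)+\frac{C_\varepsilon}{E_n}.$$
Let $n\to\infty$, using Steps 1 and 6, and then $\varepsilon\to0$: $\int_{\Omega_\eta}|\nabla v_n|^2\to0$ for every $\eta>0$. The set $\{y\in\overline\Omega:\operatorname{dist}(y,\Sigma)>\eta\}$ is relatively open in $\overline\Omega$, so its $a$-measure is at most $\liminf\int_{\Omega_\eta}|\nabla v_n|^2=0$. Letting $\eta\to0$, $a(\overline\Omega\setminus\Sigma)=0$. With $a(\Sigma)=0$ this contradicts $a(\overline\Omega)=1$. $\square$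

## Proof of Theorem A for $N\ge2$

Keep the truncations $f_n$ with (a), (b), (c), the functionals $I_n$, and $T,\Lambda$ from (8).

**Step 1.** *This produces solutions $u_n$ with $0<I_n(u_n)\le\Lambda$ and Morse index $\le1$.* By (c) and $p<2^*-1$, $I_n\in C^2(H_0^1(\Omega))$. Since $\lambda<\lambda_1$, $\int|\nabla u|^2-\lambda u^2\ge c_0\int|\nabla u|^2$ with $c_0>0$. By (c),
$$\theta I_n(u)-I_n'(u)u\ge\Big(\frac\theta2-1\Big)c_0\int|\nabla u|^2-C_n ,$$
so (PS) sequences $(u^j)_j$ of $I_n$ are bounded ($n$ is fixed here). For a subsequence $u^j\rightharpoonup u$ in $H_0^1$, with strong convergence in $L^2$ and $L^{p+1}$. As $f_n(u^j)$ is bounded in $L^{(p+1)/p}$, $I_n'(u^j)(u^j-u)\to0$ gives $\int\nabla u^j\cdot\nabla(u^j-u)\to0$, so $u^j\to u$ strongly: (PS) holds.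

From $f_n'(0)=0$ and the growth of $f_n$, $|f_n(t)|\le\varepsilon|t|+C_{\varepsilon,n}|t|^p$. Hence $I_n(u)\ge\frac{c_0}2\|u\|^2-\frac\varepsilon{2\lambda_1}\|u\|^2-C\|u\|^{p+1}$, and for $\varepsilon$ small, $I_n\ge\beta_n>0$ on a small sphere, whose radius we take $\le1$. Every path from $e_0=0$ to $e_1=T\varphi_1$ crosses it, because $\|T\varphi_1\|>1$. So $c\ge\beta_n>0=I_n(0)>I_n(T\varphi_1)$, while the segment shows $c\le\Lambda$. Lemma 2 gives a critical point $u_n$ with $0<I_n(u_n)\le\Lambda$ and Morse index $\le1$.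

**Step 2.** *This checks that $u_n$ fits Proposition 4.* Testing with $u_n^-$, and since $f_n=0$ on $(-\infty,0]$, $\int|\nabla u_n^-|^2-\lambda|u_n^-|^2=0$. So $u_n\ge0$, and $u_n\not\equiv0$ since $I_n(u_n)>0$. By Fact R, $u_n\in C^2(\overline\Omega)$ and $u_n>0$ in $\Omega$. It solves $-\Delta u_n=g_n(u_n)$, $I_n(u_n)=\frac12\int|\nabla u_n|^2-\int G_n(u_n)$, and $Q_{u_n}$ is the quadratic form of $I_n''(u_n)$. The lower bound on $g_n$ is (a). Since $g_n=\lambda t+f$ on $[0,L]$ for $n\ge L$, $\sup_n\max_{[0,L]}|g_n|<\infty$. Proposition 4 with $k=1$ gives $\int|\nabla u_n|^2\le C$, independent of $n$.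

**Step 3.** *This goes from the energy bound to a uniform $L^\infty$ bound.* If $N=2$, $u_n$ is bounded in every $L^q$, $q<\infty$; by (b) so is $g_n(u_n)$, and $u_n$ is bounded in $L^\infty$ by $L^q$ theory. If $N\ge3$, test with $u_n^{2\gamma-1}$, $\gamma\ge1$, and use (b) and Hölder's inequality with exponents $\frac{2^*}{2^*-2}$ and $\frac{2^*}2$:
$$\frac{2\gamma-1}{\gamma^2}\int|\nabla u_n^\gamma|^2\le\varepsilon\int u_n^{2^*-2}u_n^{2\gamma}+C_\varepsilon\int u_n^{2\gamma-1}\le\varepsilon\|u_n\|_{2^*}^{2^*-2}\|u_n^\gamma\|_{2^*}^2+C_\varepsilon\int u_n^{2\gamma-1}. \tag{18}$$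
By the $H_0^1$ bound $\|u_n\|_{2^*}\le C$, and by Sobolev's inequality $\|u_n^\gamma\|_{2^*}^2\le C\int|\nabla u_n^\gamma|^2$. For $\varepsilon=\varepsilon(\gamma)$ small the first term on the right is absorbed, and $\int|\nabla u_n^\gamma|^2\le C_\gamma\int u_n^{2\gamma-1}$. So a bound in $L^{2\gamma-1}$ implies a bound in $L^{2^*\gamma}$. Start from the $L^{2^*}$ bound ($\gamma_0=1$) and take $2\gamma_{j+1}-1=2^*\gamma_j$, so that $\gamma_{j+1}>\frac{2^*}2\gamma_j$ and $\gamma_j\to\infty$. Hence $u_n$ is bounded in every $L^q$, $q<\infty$, then so is $g_n(u_n)$, and $u_n$ is bounded in $L^\infty$.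

**Step 4.** *This removes the truncation.* We have $\|u_n\|_\infty\le M$ with $M$ independent of $n$. For $n>M$, $f_n(u_n)=f(u_n)$, so $u_n$ is a positive solution of (1). Together with the case $N=1$ this proves Theorem A. In particular, the Ambrosetti–Rabinowitz existence result remains true when (4) is replaced by (5). $\blacksquare$

## Proof of Theorem B

Here $\lambda\in\mathbb R$ is arbitrary and there is no truncation: Proposition 4 is applied to one fixed nonlinearity. If the set in Theorem B were unbounded in $L^\infty$, it would contain a sequence $u_n$ with $\|u_n\|_\infty\to\infty$. Let $g(t)=\lambda t+f(t)$. By (H1), (H2) and Fact R, $u_n\in C^2(\overline\Omega)$ and $u_n>0$ in $\Omega$. By (H3), $g(t)\ge(\lambda_1+\delta)t-K$ on $[0,\infty)$ for some $\delta,K>0$. The energy in the statement is $\frac12\int|\nabla u_n|^2-\int G(u_n)$ with $G(t)=\int_0^tg$, and Morse index $\le k$ means in particular that $Q_{u_n}$ is not negative definite on any $(k+1)$-dimensional subspace of $C_c^\infty(\Omega)$.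 Proposition 4 with $g_n=g$ bounds $\int|\nabla u_n|^2$. Step 3 of the previous section then bounds $\|u_n\|_\infty$, since it uses only $|g(t)|\le\varepsilon t^{2^*-1}+C_\varepsilon$ for $N\ge3$, respectively polynomial growth for $N=2$. This is a contradiction. $\blacksquare$
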